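# Exact subgame-perfect equilibria in finite simple stochastic multiplayer games

## 1. Games on graphs and equilibria after every history

**Definition 1 (stochastic multiplayer game).** A *stochastic multiplayer game* (SMG) $\mathcal G$ consists of a finite set $\Pi$ of players; a nonempty countable, possibly infinite, set $V$ of vertices, partitioned into sets $V_i$ ($i\in\Pi$) of vertices *controlled* by player $i$ and a set $V_\circ$ of *stochastic* vertices; an edge relation $E\subseteq V\times V$ in which every vertex has at least one successor; and for each $v\in V_\circ$ a probability distribution $\Delta(v)$ on the successors of $v$. The game is *finite* if $V$ is finite. A vertex is *terminal* if its only successor is itself. A *play* is an infinite path in $(V,E)$, a *history* is a nonempty finite path, and the plays carry the product topology of $V^\omega$. Each player $i$ has a Borel set $\mathrm{Win}_i$ of plays, her *objective*. Her payoff on a play is $1$ if the play is in $\mathrm{Win}_i$ and $0$ otherwise.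

*Example.* Let player 1 control $v$, with successors $c$ and $s$. Let $c$ be stochastic, going to $s$ or $t$ with probability $1/2$ each, and let $s,t$ be terminal. Let $\mathrm{Win}_1$ be the set of plays that visit $t$. The plays from $v$ are $vss\ldots$, $vcss\ldots$ and $vctt\ldots$, and only the last one pays $1$.

**Definition 2 (strategies and equilibria).** A (mixed, behavioral) *strategy* of player $i$ maps each history $xv$ with $v\in V_i$ to a probability distribution on the successors of $v$. It is *pure* if all these distributions are point masses. A strategy profile $\bar\sigma$ and an initial vertex $v_0$ induce a probability measure on plays, and the payoff of player $i$ is the probability of $\mathrm{Win}_i$. For $\epsilon\ge0$, $\bar\sigma$ is an *$\epsilon$-equilibrium* of $(\mathcal G,v_0)$ if no player can increase her payoff by more than $\epsilon$ by changing only her own strategy. A *Nash equilibrium* is a $0$-equilibrium.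

*Example.* In the game above, let player 1 move from $v$ to $c$ with probability $1-\delta$ and to $s$ with probability $\delta$. Her payoff is $(1-\delta)/2$ and the best possible is $1/2$. So this is an $\epsilon$-equilibrium exactly if $\delta\le 2\epsilon$.

**Definition 3 (subgame-perfect equilibrium).** For a history $x$, let $\bar\sigma[x]$ be the profile that plays after a history $y$ as $\bar\sigma$ plays after $xy$. The objectives *shifted by $x$* are the sets $\{\pi: x\pi\in\mathrm{Win}_i\}$. The profile $\bar\sigma$ is a *subgame-perfect $\epsilon$-equilibrium* of $(\mathcal G,v_0)$ if for every history $xv$ starting at $v_0$ (with $x$ possibly empty), $\bar\sigma[x]$ is an $\epsilon$-equilibrium of $(\mathcal G,v)$ with the objectives shifted by $x$. A *subgame-perfect equilibrium* (SPE) is a subgame-perfect $0$-equilibrium.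

So after every history, including those that the profile itself never produces, no player gains more than $\epsilon$ by deviating.

*Example.* At $v$ player 1 moves to the terminal $t_1$ or to $x$. At $x$ player 2 moves to the terminal $t_2$ or $t_3$. Player 1 wins at $t_2$ only, and player 2 wins at $t_1$ and $t_2$. Take the profile $v\to t_1$, $x\to t_3$. From $v$ player 1 gets $0$, and deviating to $x$ also gives $0$; player 2 already gets $1$. It is a Nash equilibrium from $v$. It is not an SPE, because after the history $vx$ player 2 gains $1$ by moving to $t_2$. The profile $v\to x$, $x\to t_2$ is an SPE.

**Definition 4 (SSMG).** A *simple stochastic multiplayer game* (SSMG) is an SMG in which $\mathrm{Win}_i$ is the set of plays that visit a given set $F_i$ of terminal vertices. Equivalently, a terminal vertex $t$ pays player $i$ the amount $1$ if $t\in F_i$ and $0$ otherwise, and a play that reaches no terminal vertex pays $0$ to everyone. An SSMG is *deterministic* if it has no stochastic vertices.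

*Example (game W).* Player 1 controls $v$, whose successors are $v$ itself and a terminal $t$, and $F_1=\{t\}$. She may wait at $v$ as long as she likes, but waiting forever pays $0$.

**Definition 5 (terminal payoffs).** In the *generalized model*, each terminal vertex $t$ carries a payoff $p_i(t)\ge0$ for each player $i$. A play reaching $t$ pays $p_i(t)$ to player $i$, and a play reaching no terminal vertex pays $0$ to everyone. The payoff of a player under a profile is her expected payoff, and equilibria are defined as before with these expected payoffs. In a subgame after a history $x$, a play $\pi$ is given the payoff of $x\pi$.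

Definition 4 is the case $p_i(t)=1$ if $t\in F_i$ and $p_i(t)=0$ if not. Note that if $x$ visits no terminal vertex, then $x\pi$ and $\pi$ have the same payoff, so shifting changes nothing.

*Example (game A).* Player 1 controls $v_1$ with successors $v_2$ and a terminal $s_1$. Player 2 controls $v_2$ with successors $v_1$ and a terminal $s_2$. The payoff vectors are $p(s_1)=(1,2)$ and $p(s_2)=(2,1)$. Both players want the play to end, and each wants the other one to end it.

## 2. Existence of exact equilibria in finite SSMGs

Two results of Flesch et al. (2010) set the scene. Every finite SSMG has a subgame-perfect $\epsilon$-equilibrium for every $\epsilon>0$. And every finite *deterministic* SSMG with arbitrary nonnegative terminal payoffs has a subgame-perfect equilibrium. "Stochastic Multiplayer Games" (http://publications.rwth-aachen.de/record/63898/files/3451.pdf) states as open whether the $\epsilon$ can be removed when chance is present: *does every finite SSMG $(\mathcal G,v_0)$ have a subgame-perfect equilibrium?*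

The answer is yes, and the equilibrium can be pure.

**Theorem 1.** Let $\mathcal G$ be a finite SSMG with terminal payoffs $p_i(t)\ge0$ (generalized model; the 0/1 case is $p_i(t)=1$ iff $t\in F_i$). Then there is a pure strategy profile that is an SPE of $(\mathcal G,v_0)$ for every $v_0\in V$. It can be chosen so that, from every initial vertex and as long as nobody deviates, all players follow a fixed positional pure profile $\tau$ under which play almost surely reaches a terminal vertex or a set of vertices from which a terminal vertex is reached with probability $0$ under every profile.

Here *positional* means that the move depends only on the current vertex. Theorem 1 says that what happens without deviations is positional. It does not say that the whole profile is, and game A will show the difference.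

## 3. Acyclic games and the two-vertex cycle by hand

**Acyclic games.** Suppose that $V$ is finite and the only cycles are the loops at terminal vertices. Define payoff vectors $u(v)$ by backward induction: $u(t)=p(t)$ at terminals; $u(v)=\sum_w\Delta(v)(w)u(w)$ at stochastic $v$; and at $v\in V_i$ pick a successor $w$ with $u_i(w)$ maximal, let player $i$ move there, and set $u(v)=u(w)$. By induction on the length of the longest path from $v$ to a terminal, no strategy of player $i$ yields more than $u_i(v)$ from $v$ when the others follow the profile. Indeed at her own vertices every successor has $u_i(w)\le u_i(v)$, at the vertices of others the prescribed successor has $u_i(w)=u_i(v)$, and at stochastic vertices $u_i$ averages. So the profile is a positional SPE. Cycles are therefore the whole difficulty.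

**Game A.** Consider first the positional profile "stop at $v_1$, move on at $v_2$". From both vertices the payoff is $(1,2)$. Player 2 has the best payoff there is. Against a player 2 who always moves on, player 1 gets $1$ if she ever stops and $0$ otherwise. So this is an SPE. By symmetry so is "move on at $v_1$, stop at $v_2$".

Now consider "both stop". From $v_1$, player 1 gets $1$, but moving to $v_2$ gives her $2$, because player 2 stops there. This is not an equilibrium. Still, there *is* an SPE in which, without deviations, both stop at once from either vertex. If player 1 refuses to stop at $v_1$, the plan changes to "return to $v_1$, and player 1 stops there", which pays $(1,2)$: player 1 has gained nothing, and player 2, who is asked to return, gets $2$ instead of the $1$ she would get by stopping. If player 2 refuses to stop at $v_2$, the plan changes to "return to $v_2$, and player 2 stops there". Further refusals are treated in the same way. A player who refuses is always offered the payoff she refused, and refusing forever pays $0$. This combination of a positional course of play with history-dependent threats is the shape of the equilibrium in Theorem 1.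

## 4. Limits of approximate equilibria and the waiting loop

Given the first result of Flesch et al., a natural attempt is compactness. Let $\bar\sigma_k$ be a subgame-perfect $1/k$-equilibrium. There are countably many histories, and each has finitely many possible moves, so a diagonal argument gives a subsequence along which the distribution prescribed after each history converges. Let $\bar\sigma$ be the limit. For each fixed $n$, the probabilities of all histories of length $n$ converge. If payoffs converged too, $\bar\sigma$ would be an exact SPE.

They need not converge. In game W, let $\sigma_k$ be the strategy that stays at $v$ for the first $k$ moves and at every later time moves to $t$. After every history it yields $1$, so $\sigma_k$ is even an exact SPE. The limit for $k\to\infty$ is "stay at $v$ forever", with payoff $0$, and moving to $t$ pays $1$. So the set of SPEs is not closed: payoff can escape to infinity, into plays that never terminate.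

The same obstacle blocks every argument that takes a decreasing sequence of nonempty sets of acceptable behaviors and hopes that the intersection is nonempty. In game W the sets $\{\text{move to } t\text{ at some time}\ge K\}$ are nonempty and decrease with $K$, and their intersection is empty. We shall work with decreasing sets of plans, so we shall have to carry along an explicit witness that they are nonempty, and this witness must terminate almost surely.

## 5. Merging the dead ends into the terminals

*Purpose.* We pass to a game in which a terminal vertex can be reached from everywhere, so that almost surely terminating policies exist.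

From here on $\mathcal G$ is a finite SSMG with terminal payoffs. Let $Z_0$ be its set of terminal vertices. Let $E'\subseteq E$ be obtained by deleting all edges $(v,w)$ with $v\in V_\circ$ and $\Delta(v)(w)=0$. Let $U$ be the set of vertices from which $Z_0$ is not reachable in $(V,E')$. Put $Z=Z_0\cup U$ and $N=V\setminus Z$. The sets $Z_0$ and $U$ are both closed under $E'$, so $Z$ is too. Let $\mathcal G'$ be the game with edges $E'$ in which every vertex of $Z$ is made terminal, with payoffs $p_i(t)$ for $t\in Z_0$ and $p_i(t):=0$ for $t\in U$. In $\mathcal G'$ the set $Z$ is reachable from every vertex, and all edges leaving stochastic vertices of $N$ have positive probability.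

*Example.* If $v$ has successors $t$ (terminal) and $u_1$, and $u_1,u_2$ are each other's only successors, then $U=\{u_1,u_2\}$. If a stochastic $c$ has successors $c,t$ with $\Delta(c)(c)=1$ and $\Delta(c)(t)=0$, the edge $(c,t)$ is deleted and $c\in U$.

**Lemma 1 (lifting).** Let $\sigma$ be a pure profile that is an SPE of $\mathcal G'$ from every initial vertex. Define $\sigma^*$ in $\mathcal G$: at a history ending in $Z$, play an arbitrary successor; at a history $h$ ending in $N$, play $\sigma(g)$, where $g$ is the longest suffix of $h$ all of whose steps are in $E'$. Then $\sigma^*$ is an SPE of $\mathcal G$ from every initial vertex.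

*Proof.* First, $\sigma^*$ is well defined: $Z$ is closed under $E'$ and $g$ ends in $N$, so all vertices of $g$ lie in $N$, and $g$ is a history of $\mathcal G'$. Now consider the subgame after a history $h$.

If $h$ ends in $t\in Z_0$, all payoffs are fixed at $p_i(t)$.

If $h$ ends in $U$, then $h$ has visited no terminal vertex, since one cannot leave a terminal vertex. Under every profile almost surely only $E'$-edges are used from now on, so play stays in $U$, and everyone gets $0$ whatever is done.

If $h$ ends in $N$, again $h$ has visited no terminal vertex, and almost surely only $E'$-edges are used after $h$. If play continues from $h$ along $E'$-edges inside $N$, the longest $E'$-suffix is $g$ extended by the same steps. So until $Z$ is entered, $\sigma^*$ plays after $h$ exactly as $\sigma$ plays after $g$. Once $U$ is entered everyone gets $0$ almost surely, as in $\mathcal G'$. Hence the payoff of any strategy of a player against $\sigma^*$ after $h$ equals the payoff of the corresponding strategy against $\sigma$ in $\mathcal G'$ after $g$. Since $\sigma$ is an SPE of $\mathcal G'$, no deviation is profitable. $\square$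

From now on we work in $\mathcal G'$ and write $E$ for $E'$. Let $N_i=N\cap V_i$. A *player vertex* is an element of $\bigcup_iN_i$. Let $M=\max_{i,\,t\in Z}p_i(t)$. A history $h$ ending in $x$ and a history $g$ starting in $x$ are joined to $h\circ g$, with $x$ written only once.

## 6. Plans, policies, rays and viability

**Definition 6 (plan).** A *plan* $\pi$ from $v$ assigns to every history from $v$ ending in a player vertex a successor of that vertex. So it is a pure profile for the game starting at $v$. Its expected payoff vector is $u(\pi)=(u_i(\pi))_i$. If $h$ is a history from $v$ ending in $x$, then $\pi|h$ is the continuation plan from $x$, $(\pi|h)(g)=\pi(h\circ g)$. From $t\in Z$ there is only the trivial plan, with payoff $p(t)$. If $\pi$ is a plan from a successor $w$ of the player vertex $x$, then $x\cdot\pi$ is the plan "move to $w$, then follow $\pi$", with arbitrary prescriptions at histories that do not start with $xw$. Since $x\notin Z$, $u(x\cdot\pi)=u(\pi)$.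

*Example.* In game A, "go to $v_2$, come back to $v_1$, then stop" describes a plan from $v_1$ with payoff $(1,2)$.

**Definition 7 (policy).** A *policy* $\tau$ assigns a successor to each player vertex. It is also regarded as a plan from every vertex $v$, with payoff $u(\tau,v)$. It is *absorbing* if from every vertex the induced Markov chain reaches $Z$ almost surely.

*Example.* In game A "both stop" is absorbing, and "both move on" is not. There are finitely many policies.

**Definition 8 (ray).** A *ray* is a nonempty up-closed subset of $[0,\infty)$, that is, $[m,\infty)$ or $(m,\infty)$ with $m\ge0$. Any two rays are comparable by inclusion. For nonempty $A\subseteq[0,\infty)$ let $\mathrm{up}(A)=\{r: r\ge a\text{ for some }a\in A\}$, which is a ray.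

*Example.* $\mathrm{up}(\{1,2\})=[1,\infty)$ and $\mathrm{up}(\{1+1/k:k\ge1\})=(1,\infty)$. The ray records both the infimum of $A$ and whether it is attained.

**Definition 9 (viability).** Let $T$ assign a ray $T(x)$ to each player vertex. $P_T(v)$ is the set of plans $\pi$ from $v$ such that for every history $h$ of positive probability under $\pi$ ending in some $x\in N_j$ (including $h=v$), $u_j(\pi|h)\in T(x)$. We call such plans *viable* for $T$. We write $u_i(P)=\{u_i(\pi):\pi\in P\}$ for a set $P$ of plans.

*Example.* In game A let $T(v_1)=T(v_2)=[1,\infty)$. A plan determines one play. If it never stops, all payoffs are $0$ and it is not viable. If it stops, both players get at least $1$ at every moment before, and it is viable. So $P_T(v_1)$ consists of the plans that stop eventually. The plan that stops after $2k$ moves is viable for all $k$, but the limit for $k\to\infty$ is not: viable sets are not closed.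

Viability has four consequences that will be used all the time.

* **(V1)** If $T'\subseteq T$ pointwise, then $P_{T'}(v)\subseteq P_T(v)$.
* **(V2)** If $\pi\in P_T(v)$ and $h$ has positive probability under $\pi$ and ends in $x$, then $\pi|h\in P_T(x)$.
* **(V3)** If $x\in N_j$, $(x,w)\in E$, $\pi\in P_T(w)$ and $u_j(\pi)\in T(x)$, then $x\cdot\pi\in P_T(x)$.
* **(V4)** If $x\in N$ is stochastic, then combining any plans $\pi_w\in P_T(w)$ over all successors $w$ of $x$ gives an element of $P_T(x)$.

(V1) is clear. For (V2), if $g$ has positive probability under $\pi|h$, then $h\circ g$ has positive probability under $\pi$, and $(\pi|h)|g=\pi|(h\circ g)$. For (V3) and (V4), a history of positive probability under the composed plan is either $x$ alone, or $x$ followed by a history $g$ of positive probability under the plan from the next vertex, and the continuation is then that plan's continuation after $g$. At $x$ alone the condition is $u_j(x\cdot\pi)=u_j(\pi)\in T(x)$ in (V3), and there is no condition in (V4).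

## 7. Raising lower bounds while keeping an absorbing witness

Suppose $\sigma$ is a pure SPE, and let $g$ be a history ending in $v\in N_i$, with $w$ a successor of $v$. Player $i$ may move to $w$ and then conform, so
$$u_i(\sigma|gw)\le u_i(\sigma|g).\tag{1}$$
If we already know that all continuations of $\sigma$ are viable for $T$, then $\sigma|gw\in P_T(w)$, and (1) says $u_i(\sigma|g)\in\mathrm{up}(u_i(P_T(w)))$. So the bound $T(v)$ may be replaced by the smaller of the two rays. Iterate this.

Suppose the iteration stabilizes with nonempty sets of viable plans. Then whenever a viable plan gives $i$ the payoff $r$ at $v$, each successor $w$ has a viable plan giving $i$ at most $r$. That plan is a threat against moving to $w$, and it is itself a viable plan, protected by further threats. This will give an SPE (Section 11). Note that we need a threat with payoff at most $r$ exactly. If we recorded only the infimum of $u_i(P_T(w))$ and it was not attained, a value $r$ equal to it would only give threats with payoff at most $r+\delta$, $\delta>0$. This is why the bounds are rays, open or closed.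

What remains is to show that the viable sets never become empty, at limits included. As Section 4 warns, compactness does not help. The idea is to carry an absorbing policy $\tau$ that is viable at every stage. Since there are only finitely many policies, a viable policy can be carried through limits.

When the bound at $v\in N_i$ is raised because of the edge $(v,w)$, the move $\tau(v)$ may be too poor for the new bound, and then we switch $\tau(v)$ to $w$. The danger is that this closes a cycle.

*Example (game B).* One player controls $v$, with successors $w$ and a terminal $a$ of payoff $0$, and $w$, with successors $v$ and a terminal $b$ of payoff $1$. Let $\tau$ be the absorbing policy $v\to a$, $w\to v$. A greedy player might argue that $w$ has access to $b$, so $\tau(v)$ should be switched to $w$. The resulting policy cycles between $v$ and $w$ forever.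

The iteration does not make this mistake. With bounds $[0,\infty)$ everywhere, all plans are viable, and $P(w)$ contains "go to $v$, then to $a$", of payoff $0$. So the edge $(v,w)$ does not raise the bound at $v$. The edge $(w,b)$ raises the bound at $w$ to $[1,\infty)$. Some plan from $v=\tau(w)$ pays $0$, so $\tau(w)$ is switched to $b$. Only now does every viable plan from $w$ pay $1$, the bound at $v$ rises to $[1,\infty)$, and $\tau(v)$ is switched to $w$. The result is $v\to w\to b$.

Here is why this works in general. Suppose the switch $v\to w$ is made and closes a recurrent cycle, so that $\tau$ leads from $w$ back to $v$ almost surely. The switch was made because some viable plan $\pi$ from the old $\tau(v)$ pays $i$ less than the new bound allows. From $w$, follow $\tau$ back to $v$ and then carry out $\pi$. If this is a viable plan from $w$, then $u_i(\pi)$ is among the payoffs from which the new bound was computed, so it satisfies the new bound: a contradiction. Everything hinges on the viability of "follow $\tau$ up to a target, then follow viable plans". That is Lemma 2 below.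

## 8. The transfinite construction

*Purpose.* We define the stages of the iteration and list what must hold at each of them. The bounds are real numbers, and nothing tells us that finitely many updates suffice, so stages are indexed by ordinals. We use only transfinite induction, the fact that each nonempty class of ordinals has a least element, and the division of ordinals into $0$, successors and limits.

For ordinals $\eta$ we construct $(T_\eta,\tau_\eta)$, where $T_\eta$ assigns a ray to each player vertex and $\tau_\eta$ is a policy. Put $P_\eta=P_{T_\eta}$. The properties to be maintained are:

* **(M)** $T_\eta\subseteq T_\zeta$ pointwise for $\zeta\le\eta$.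
* **(A)** $\tau_\eta$ is absorbing.
* **(B)** $u_j(P_\eta(\tau_\eta(x)))\subseteq T_\eta(x)$ for all $j$ and all $x\in N_j$.
* **(B⁺)** If $\eta=\eta'+1$: $u_j(P_{\eta'}(\tau_\eta(x)))\subseteq T_\eta(x)$ for all $j$ and all $x\in N_j$.
* **(C)** $\tau_\eta\in P_\eta(v)$ for all $v\in V$; equivalently, $u_j(\tau_\eta,x)\in T_\eta(x)$ for all $j$ and all $x\in N_j$.
* **(D)** If $\zeta<\eta$ and $T_\eta(x)=T_\zeta(x)$, then $\tau_\eta(x)=\tau_\zeta(x)$.

The two forms of (C) are equivalent because the continuation of a policy after a history ending in $x$ is the policy from $x$. Property (B) says that moving along $\tau_\eta$ and then following *any* viable plan meets the bound, so by (V3) a step along $\tau_\eta$ can be put in front of any viable plan. Property (B⁺) says that this is already true for the larger set of plans of the previous stage; given (M) it implies (B), as $P_\eta\subseteq P_{\eta'}$. Property (D) says that $\tau$ changes at a vertex only when the bound changes there.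

**Start.** $T_0(x)=[0,\infty)$ for all $x$. Let $\tau_0$ move at each player vertex to a successor with smaller graph distance to $Z$. From every vertex, $Z$ is then reached within $|V|$ steps with probability bounded away from $0$ (chance only has to take a distance-decreasing edge each time), so $\tau_0$ is absorbing. (B) and (C) hold because payoffs are $\ge0$, (M) is clear, and (B⁺) and (D) are void.

**Successor.** Let stage $\eta$ be given. By (C) all $P_\eta(w)$ are nonempty. *Stop* if there is no edge $(v,w)$ with $v\in N_i$ for some $i$ and $\mathrm{up}(u_i(P_\eta(w)))\subsetneq T_\eta(v)$. Otherwise choose such an edge and put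
$$T_{\eta+1}(v)=T':=\mathrm{up}(u_i(P_\eta(w))),\qquad T_{\eta+1}(x)=T_\eta(x)\quad(x\ne v).\tag{2}$$
*Keep:* if $u_i(P_\eta(\tau_\eta(v)))\subseteq T'$, let $\tau_{\eta+1}=\tau_\eta$. *Switch:* otherwise let $\tau_{\eta+1}(v)=w$ and $\tau_{\eta+1}(x)=\tau_\eta(x)$ for $x\ne v$.

**Limit.** For a limit ordinal $\lambda$ put $T_\lambda(x)=\bigcap_{\eta<\lambda}T_\eta(x)$, and let $\tau_\lambda$ be a policy with $\tau_\lambda=\tau_\eta$ for cofinally many $\eta<\lambda$, i.e. for some $\eta$ above every given ordinal $<\lambda$. Such a policy exists: otherwise each of the finitely many policies would be used only below some ordinal $<\lambda$, and beyond the largest of these bounds no policy would be left.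

*Example (game A).* $\tau_0$ is "both stop". The edge $(v_1,s_1)$ gives $T_1(v_1)=\mathrm{up}(\{1\})=[1,\infty)$; keep, since $\tau_0(v_1)=s_1$. The edge $(v_2,s_2)$ gives $T_2(v_2)=[1,\infty)$; keep. Now the viable plans are those that stop. From $v_2$ they pay player 1 either $1$ or $2$, so $\mathrm{up}(u_1(P_2(v_2)))=[1,\infty)=T_2(v_1)$, and symmetrically at $v_2$. The edges to $s_1,s_2$ also give $[1,\infty)$. The construction stops at stage $2$ with $\tau_2$ "both stop".

## 9. Following the policy up to a target set

*Purpose.* We prove the viability statement on which the switching argument depends. It is also what shows that a newly switched policy is viable, and for that we need it at stage $\eta+1$ when only part of the properties is known there. Hence two cases.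

**Lemma 2.** Let either

* (i) $\xi=\eta$, where all properties hold at all stages $\le\eta$; or
* (ii) $\xi=\eta+1$, where all properties hold at all stages $\le\eta$, and (M), (B⁺), (D) hold at $\eta+1$.

Let $\theta=\tau_\xi$. Let $Q\subseteq V$ and $\pi_q\in P_\xi(q)$ for $q\in Q$. Let $y$ be a vertex from which $\theta$ reaches $Q$ almost surely. Let $\Psi_y$ be the plan "follow $\theta$ until the first visit to $Q$; when $q\in Q$ is reached, follow $\pi_q$". Then $\Psi_y\in P_\xi(y)$.

*Proof.* **Setup.** We first fix the vertices that matter. Let $R$ be the set of vertices outside $Q$ that are reached from $y$ under $\theta$ with positive probability before $Q$ (including $y$ if $y\notin Q$). From every $x\in R$, $\theta$ reaches $Q$ almost surely. The successors of $x\in R$ used by $\theta$ (all successors, if $x$ is stochastic) lie in $R\cup Q$. A vertex of $Z$ in $R$ would never lead to $Q$, so $R\subseteq N$. For $x\in R$ define $\Psi_x$ like $\Psi_y$, and for $q\in Q$ put $\Psi_q=\pi_q$. Since $\theta$ is positional, after any positive-probability history before $Q$ ending in $x$, the continuation of $\Psi_y$ is $\Psi_x$. Moreover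
$$u_j(P_\eta(\theta(x)))\subseteq T_\xi(x)\qquad(x\in N_j),\tag{3}$$
by (B) at $\eta$ in case (i) and by (B⁺) at $\eta+1$ in case (ii).

**Step 1: $u_j(\Psi_x)\ge\inf T_\xi(x)$ for all $j$ and all $x\in R\cap N_j$.** This step gets the bound up to its endpoint, by truncating $\Psi_x$. We cannot argue backward from $Q$ directly, since there may be no bound on the time at which $Q$ is reached. For $x\in R\cup Q$ and $n\ge0$ let $\Psi_{x,n}$ be the plan: follow $\theta$ until $Q$ is hit or $n$ steps have been made; if $q\in Q$ is hit, follow $\pi_q$; if $n$ steps were made without hitting $Q$, follow $\tau_\eta$ from then on. We claim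
$$\Psi_{x,n}\in P_\eta(x)\qquad(x\in R\cup Q,\ n\ge0)\tag{4}$$
and use induction on $n$.

* For $x\in Q$ the plan is $\pi_x\in P_\xi(x)\subseteq P_\eta(x)$, by (M) and (V1).
* For $x\in R$ and $n=0$ the plan is $\tau_\eta\in P_\eta(x)$, by (C) at $\eta$.
* For stochastic $x\in R$ and $n\ge1$ it is composed of the plans $\Psi_{z,n-1}\in P_\eta(z)$ over the successors $z\in R\cup Q$, so (V4) applies.
* For $x\in R\cap N_j$ and $n\ge1$ it is $x\cdot\Psi_{\theta(x),n-1}$, where $\theta(x)\in R\cup Q$ and $\Psi_{\theta(x),n-1}\in P_\eta(\theta(x))$. By (3), $u_j(\Psi_{x,n})=u_j(\Psi_{\theta(x),n-1})\in T_\xi(x)\subseteq T_\eta(x)$, so (V3) applies.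

The last item shows in addition that $u_j(\Psi_{x,n})\in T_\xi(x)$ for $x\in R\cap N_j$ and $n\ge1$. The plans $\Psi_{x,n}$ and $\Psi_x$ induce the same plays on the event that $Q$ is hit within $n$ steps, and payoffs lie in $[0,M]$, so
$$|u_j(\Psi_{x,n})-u_j(\Psi_x)|\le M\cdot\Pr\nolimits_x^\theta(Q\text{ is not hit within }n\text{ steps})\to0.\tag{5}$$
Hence $u_j(\Psi_x)$ is a limit of elements of $T_\xi(x)$, which proves Step 1.

If all rays were closed, Step 1 would finish the proof. The next step deals with open rays, where a limit could drop onto the missing endpoint.

**Step 2: no endpoint is missed.** Suppose $\Psi_y\notin P_\xi(y)$. From the visit to $q\in Q$ on, the plan follows $\pi_q\in P_\xi(q)$, so the violation occurs before $Q$: there are $j$ and $x\in R\cap N_j$ with $u_j(\Psi_x)\notin T_\xi(x)$. Look for the first stage at which anything goes wrong: let $\zeta\le\xi$ be the least ordinal such that $u_j(\Psi_x)\notin T_\zeta(x)$ for some $j$ and some $x\in R\cap N_j$, and fix such $j$ and $x$. Then $\zeta\ne0$, because payoffs are $\ge0$. And $\zeta$ is not a limit, because at limits $T_\zeta(x)$ is the intersection of the earlier rays. So $\zeta=\zeta'+1$. By minimality $u_k(\Psi_z)\in T_{\zeta'}(z)$ for all $k$ and all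 $z\in R\cap N_k$. Positive-probability histories of $\Psi_z$ before $Q$ end in $R$, and after reaching $q\in Q$ the plan is $\pi_q\in P_\xi(q)\subseteq P_{\zeta'}(q)$. Therefore
$$\Psi_z\in P_{\zeta'}(z)\qquad\text{for all }z\in R\cup Q.\tag{6}$$

Let $m:=u_j(\Psi_x)$. By Step 1 and (M), $m\ge\inf T_\xi(x)\ge\inf T_\zeta(x)$. On the other hand $m\notin T_\zeta(x)$, so $m\le\inf T_\zeta(x)$. Hence $m=\inf T_\zeta(x)=\inf T_\xi(x)$, and since $m\notin T_\zeta(x)$, $T_\zeta(x)=(m,\infty)$. As $T_\xi(x)\subseteq T_\zeta(x)$ is a ray with infimum $m$, also $T_\xi(x)=(m,\infty)=T_\zeta(x)$.

The bound at $x$ has thus not changed between $\zeta$ and $\xi$. By (D) at $\xi$ (trivially, if $\zeta=\xi$), $\theta(x)=\tau_\xi(x)=\tau_\zeta(x)$. This vertex lies in $R\cup Q$, so (6) gives $\Psi_{\theta(x)}\in P_{\zeta'}(\tau_\zeta(x))$. By (B⁺) at $\zeta=\zeta'+1$,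
$$m=u_j(\Psi_x)=u_j(\Psi_{\theta(x)})\in T_\zeta(x),$$
a contradiction. (In case (ii) with $\zeta=\xi=\eta+1$ this is (B⁺) at $\eta+1$, which was assumed.) $\square$

## 10. The invariants persist, and the construction stops

**Lemma 3.** If all properties hold at all stages $\le\eta$ and the construction does not stop at $\eta$, they hold at $\eta+1$. If $\lambda$ is a limit and they hold at all stages $<\lambda$, then $T_\lambda$ is a family of rays and all properties hold at $\lambda$.

*Proof, successor stage.* We verify the properties in an order in which each can use the previous ones. The update is at $v\in N_i$ with edge $(v,w)$ and $T'$ as in (2).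

**(M).** Clear, since $T'\subsetneq T_\eta(v)$.

**(B⁺) and (B).** For $x\ne v$ neither the ray nor the policy changes at $x$, and (B) at $\eta$ says $u_j(P_\eta(\tau_\eta(x)))\subseteq T_\eta(x)$, which is the claim. At $v$ it is the defining condition of the case "keep", and in the case "switch" it reads $u_i(P_\eta(w))\subseteq T'$, true by definition of $T'$. Now (B) at $\eta+1$ follows from (B⁺) and $P_{\eta+1}\subseteq P_\eta$.

**(D).** Let $\zeta\le\eta$. For $x\ne v$, ray and policy at $x$ are the same at $\eta+1$ and at $\eta$, so the claim follows from (D) at $\eta$ (or is trivial, if $\zeta=\eta$). At $v$ the premise never holds, since $T_{\eta+1}(v)\subsetneq T_\eta(v)\subseteq T_\zeta(v)$.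

**(A).** This is the point of the whole construction: the switch does not close a cycle. In the case "keep" there is nothing to prove. In the case "switch", suppose $\tau':=\tau_{\eta+1}$ is not absorbing. Then its Markov chain on the finite set $V$ has a recurrent class $C$ that is not a single vertex of $Z$, so $C\subseteq N$. If $v\notin C$, the chains of $\tau'$ and $\tau_\eta$ agree on $C$, so $C$ is closed under $\tau_\eta$, contradicting (A) at $\eta$. So $v\in C$, and $w=\tau'(v)\in C$. From $w$ the chain of $\tau'$ hits $v$ almost surely. Before hitting $v$ it coincides with the chain of $\tau_\eta$. So under $\tau_\eta$ the vertex $v$ is reached almost surely from $w$ (trivially, if $w=v$).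

Since we are in the case "switch", there is $\pi\in P_\eta(\tau_\eta(v))$ with $u_i(\pi)\notin T'$. By (B) at $\eta$, $u_i(\pi)\in T_\eta(v)$, so $v\cdot\pi\in P_\eta(v)$ by (V3). Apply Lemma 2(i) with $Q=\{v\}$, $\pi_v=v\cdot\pi$ and $y=w$: the plan $\Psi_w$, "follow $\tau_\eta$ to $v$, then $v\cdot\pi$", lies in $P_\eta(w)$. Since $v$ is reached almost surely, $u_i(\Psi_w)=u_i(\pi)$. Hence $u_i(\pi)\in u_i(P_\eta(w))\subseteq T'$, a contradiction.

**(C).** We need the new policy to be viable for the new bounds. By (A) at $\eta+1$, $\tau_{\eta+1}$ reaches $Z$ almost surely from every vertex $y$. The hypotheses of Lemma 2(ii), namely (M), (B⁺), (D) at $\eta+1$, have been verified. Apply it with $Q=Z$ and the trivial plans, which are viable. The plan $\Psi_y$ is $\tau_{\eta+1}$ itself, so $\tau_{\eta+1}\in P_{\eta+1}(y)$ for all $y$.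

*Limit stage $\lambda$.* **(M)** is clear from the definition, once we know that $T_\lambda$ consists of rays. **(A)** holds because $\tau_\lambda$ is one of the earlier policies.

**(C), and $T_\lambda(x)$ is a ray.** For cofinally many $\eta<\lambda$ we have $\tau_\lambda=\tau_\eta$, so $u_j(\tau_\lambda,x)\in T_\eta(x)$ by (C) at $\eta$. As the rays decrease, this holds for all $\eta<\lambda$, hence $u_j(\tau_\lambda,x)\in T_\lambda(x)$. So $T_\lambda(x)$ is nonempty, and it is up-closed as an intersection of up-closed sets. It is a ray, and (C) holds. This is where the finite number of policies replaces compactness.

**(B).** For the same cofinally many $\eta$, $u_j(P_\lambda(\tau_\lambda(x)))\subseteq u_j(P_\eta(\tau_\eta(x)))\subseteq T_\eta(x)$. As the rays decrease, the left side is contained in $T_\eta(x)$ for all $\eta<\lambda$, hence in $T_\lambda(x)$. **(B⁺)** is void.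

**(D).** Let $T_\lambda(x)=T_\zeta(x)$ with $\zeta<\lambda$. For $\eta\in[\zeta,\lambda)$ the ray $T_\eta(x)$ lies between the two, so $T_\eta(x)=T_\zeta(x)$ and $\tau_\eta(x)=\tau_\zeta(x)$ by (D) at $\eta$. Since $\tau_\lambda=\tau_\eta$ for some $\eta\in[\zeta,\lambda)$, $\tau_\lambda(x)=\tau_\zeta(x)$. $\square$

**Stopping.** We need a last stage. While the construction runs, the families $T_\eta$ are strictly decreasing, so $\eta\mapsto T_\eta$ is injective into a fixed set, the set of families of rays. The ordinals do not inject into a set, so the construction stops at some ordinal $\Omega$. Write $T=T_\Omega$, $P=P_\Omega$, $\tau=\tau_\Omega$. Then: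

* (a) $\tau\in P(v)$ for all $v$, and $\tau$ is absorbing;
* (b) for all $v\in N_i$ and all successors $w$ of $v$,
$$T(v)\subseteq\mathrm{up}(u_i(P(w))).\tag{7}$$

Part (a) is (C) and (A). Part (b) is the stopping rule: $\mathrm{up}(u_i(P(w)))$ is not a proper subset of $T(v)$, and any two rays are comparable.

## 11. Threats from the stable bounds: proof of Theorem 1

**Step 1: a threat for every deviation.** Let $v\in N_i$, let $w$ be a successor of $v$, and let $r\in T(v)$. By (7), $r\in\mathrm{up}(u_i(P(w)))$, so we can choose
$$\pi_{v,w,r}\in P(w)\quad\text{with}\quad u_i(\pi_{v,w,r})\le r.$$

**Step 2: the current plan after each history.** We now say which plan is being followed after each history $h$ of $\mathcal G'$: a plan $\rho_h\in P(\mathrm{last}(h))$, defined recursively, which is continued when players obey it and replaced by a threat when one does not. For a one-vertex history put $\rho_v=\tau\in P(v)$. Given $\rho_h$ with $x=\mathrm{last}(h)$: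

* if $x\in N_i$, let $s=\rho_h(x)$ be the move that $\rho_h$ prescribes at the start. Put $\rho_{hs}=\rho_h|xs$. For successors $w\ne s$ put $\rho_{hw}=\pi_{x,w,r}$ with $r=u_i(\rho_h)$; here $r\in T(x)$ because $\rho_h\in P(x)$;
* if $x\in N$ is stochastic, $\rho_{hw}=\rho_h|xw$ for every successor $w$;
* if $x\in Z$, $\rho_{hx}$ is the trivial plan.

All these plans are viable. The threats are so by choice. The continuations are so by (V2), because $xs$ has probability $1$ under $\rho_h$ in the first case, and every edge at a stochastic vertex of $N$ has positive probability in the second.

**Step 3: the profile and its payoffs.** Let $\sigma$ be the pure profile in which the player controlling $\mathrm{last}(h)\in N$ plays $\rho_h(\mathrm{last}(h))$ after $h$. If nobody deviates after $h$, then $\rho_{h\circ g}=\rho_h|g$ for every positive-probability history $g$, by induction on the length of $g$, so $\sigma$ follows $\rho_h$ from $h$ on. Hence player $i$'s payoff in the subgame after $h$ is $\mathcal U_i(h):=u_i(\rho_h)$. With $x=\mathrm{last}(h)$ we have: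

* at $x\in N_i$: $\mathcal U_i(hw)\le\mathcal U_i(h)$ for every successor $w$, with equality for the prescribed one, and by the choice of the threat for the others;
* at $x\in N_j$, $j\ne i$: $\mathcal U_i(h\,\sigma(h))=\mathcal U_i(h)$;
* at stochastic $x\in N$: $\mathcal U_i(h)=\sum_w\Delta(x)(w)\,\mathcal U_i(hw)$;
* at $x\in Z$: $\mathcal U_i(h)=p_i(x)$.

**Step 4: no deviation pays.** Let player $i$ deviate after $h$ to an arbitrary (mixed, behavioral) strategy while the others follow $\sigma$. Let $h_n$ be the random history $n$ steps after $h$. By the four relations, $(\mathcal U_i(h_n))_n$ is a nonnegative supermartingale bounded by $M$, so $\mathbb E[\mathcal U_i(h_n)]\le\mathcal U_i(h)$. The payoff of the deviation is the expectation of $p_i(t)$ on the event that some $t\in Z$ is reached, since plays not reaching $Z$ pay $0$. By monotone convergence it equals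
$$\lim_n\mathbb E\big[\mathcal U_i(h_n)\mathbf 1[\mathrm{last}(h_n)\in Z]\big]\le\limsup_n\mathbb E[\mathcal U_i(h_n)]\le\mathcal U_i(h).\tag{8}$$
The first inequality uses $\mathcal U_i\ge0$: a deviator who keeps the play running forever only loses what she was promised. So no player gains by deviating after any history, and $\sigma$ is a pure SPE of $\mathcal G'$ from every initial vertex.

**Step 5: back to $\mathcal G$.** By Lemma 1 the profile $\sigma^*$ is an SPE of $\mathcal G$ from every initial vertex, and it is pure if the arbitrary successors at player vertices of $Z$ are chosen by a fixed rule depending only on the vertex. At a history $h$ ending in $N$ along which nobody has deviated, $\sigma^*$ plays $\sigma(g)$ with $g$ a suffix of $h$. Since $\rho_{v}=\tau$ at one-vertex histories, $\sigma(g)=\tau(\mathrm{last}(g))$. So without deviations $\sigma^*$ follows the fixed positional profile given by $\tau$ on $N$ and the fixed successors on $Z$. Since $\tau$ is absorbing, play almost surely reaches $Z=Z_0\cup U$: a terminal vertex, or the set $U$, from which a terminal vertex is reached with probability $0$ under every profile. This proves Theorem 1. In particular every finite SSMG has a subgame-perfect equilibrium. $\blacksquare$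

*Example (game A).* With the bounds $T(v_1)=T(v_2)=[1,\infty)$ found in Section 8, the threat $\pi_{v_1,v_2,1}$ must be a viable plan from $v_2$ paying player 1 at most $1$. "Return to $v_1$ and stop there" is one. The profile $\sigma$ is then the history-dependent SPE found by hand in Section 3.

## 12. Viable plans and pure equilibria

The iteration was motivated by the necessary condition (1), so nothing should be lost on the way.

**Theorem 2.** Let the game be reduced as in Section 5, and let $v_0\in V$. A plan $\pi$ from $v_0$ agrees, on its positive-probability histories, with some pure SPE of $(\mathcal G',v_0)$ iff $\pi\in P_\Omega(v_0)$. Hence the set of pure SPE payoff vectors from $v_0$ is $u(P_\Omega(v_0))$, which is nonempty.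

*Proof.* **Viable plans are realized.** If $\pi\in P_\Omega(v_0)$, run the construction of Section 11 with $\rho_{v_0}=\pi$. Only $\rho_{v_0}\in P(v_0)$ was used, so the argument is unchanged, and the resulting SPE follows $\pi$ as long as nobody deviates.

**Equilibrium plans are viable.** Let $\sigma$ be a pure SPE of $(\mathcal G',v_0)$, with continuation plans $\sigma|h$. We show by induction on $\eta\le\Omega$ that $\sigma|h\in P_\eta(\mathrm{last}(h))$ for all histories $h$ from $v_0$. For $\eta=0$ this is trivial, as payoffs are $\ge0$. Limits are clear since $P_\lambda=\bigcap_{\eta<\lambda}P_\eta$. For $\eta+1$, let the update be at $v\in N_i$ with edge $(v,w)$. For every history $g$ from $v_0$ ending in $v$, (1) and the induction hypothesis $\sigma|gw\in P_\eta(w)$ give $u_i(\sigma|g)\ge u_i(\sigma|gw)\in u_i(P_\eta(w))$, that is, $u_i(\sigma|g)\in T_{\eta+1}(v)$. The rays at other vertices are unchanged. Since each continuation of $\sigma|h$ is again of the form $\sigma|g$ with $g$ a history from $v_0$, $\sigma|h\in P_{\eta+1}(\mathrm{last}(h))$ for all $h$.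

So $\sigma|v_0\in P_\Omega(v_0)$. If $\pi$ agrees with $\sigma$ on its positive-probability histories, the payoffs of the continuations at these histories agree too, and $\pi\in P_\Omega(v_0)$. The set is nonempty since it contains $\tau$. $\square$

*Example.* In game A the viable plans are exactly those that stop eventually. So the plan that goes around the cycle five times and then stops at $v_1$ is the course of play of a pure SPE, and the pure SPE payoff vectors from $v_1$ are $(1,2)$ and $(2,1)$.

## 13. Non-termination as a worst outcome, and what fails without it

**Corollary.** Theorem 1 holds for finite games with arbitrary real terminal payoffs $p_i(t)$ and payoff $c_i$ for non-terminating plays, provided $p_i(t)\ge c_i$ for all $i,t$.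

*Proof.* Subtract $c_i$ from all of player $i$'s payoffs. Gains from deviations do not change, and the new game has nonnegative terminal payoffs and payoff $0$ for non-termination. $\square$

It is worth locating the hypotheses in the proof. Finiteness of $V$ was used for the absorption of $\tau_0$, for the recurrent class in (A), for the finite number of policies at limit stages, and for $M<\infty$. Nonnegativity, i.e. that non-termination is a worst outcome for everyone, was used at $T_0$ and in (8).

**Theorem 3.** (a) In the Corollary, the condition $p_i(t)\ge c_i$ cannot be dropped, even for two players, no chance, and two non-terminal vertices. (b) In Theorem 1, finiteness of $V$ cannot be dropped, even for one player with a 0/1 reachability objective.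

*Proof of (b).* Player 1 controls $v_n$ ($n\ge1$), with successors $v_{n+1}$ and $c_n$. The stochastic vertex $c_n$ leads to a terminal in $F_1$ with probability $1-2^{-n}$ and to a terminal outside $F_1$ otherwise. A strategy from $v_1$ reaches $c_n$ with some probability $q_n\ge0$, where $\sum_nq_n\le1$, and yields $\sum_nq_n(1-2^{-n})$. This is $0$ if all $q_n=0$, and otherwise it is less than $\sum_nq_n\le1$. But going to $c_n$ yields $1-2^{-n}$, so the supremum is $1$. No strategy is optimal, and there is not even a Nash equilibrium from $v_1$.

*Proof of (a).* At $v_1$ player 1 either stops, with payoffs $(-1,2)$, or moves to $v_2$. At $v_2$ player 2 either stops, with payoffs $(-2,1)$, or moves to $v_1$. Non-termination pays $(0,0)$. Start at $v_1$. At each time $n$ there is a unique history that has not stopped; it is at $v_1$ for even $n$ and at $v_2$ for odd $n$. Suppose there is an SPE, possibly mixed, with stopping probabilities $q_n$ and subgame payoffs $U_i(n)$ at these histories.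

**Step 1: play stops almost surely from every time $n$.** Otherwise $\prod_{k\ge n}(1-q_k)>0$ for some $n$, so the probability of ever stopping from time $m$ on tends to $0$ as $m\to\infty$. Then $U_2(m)\to0$, and at a large odd $m$ player 2 gains by stopping, which pays her $1$: a contradiction.

**Step 2: player 1's payoff at her own vertex.** By Step 1, from every time player 1's payoff is an average of $-1$ and $-2$, so it lies in $[-2,-1]$. At even $n$ she can get $-1$ by stopping. Hence $U_1(n)=-1$ for even $n$.

**Step 3: if $n$ is even and $q_n<1$, then $q_{n+1}=0$.** From $-1=U_1(n)=-q_n+(1-q_n)U_1(n+1)$ we get $U_1(n+1)=-1$. But by Step 2 at $n+2$, $U_1(n+1)=-2q_{n+1}-(1-q_{n+1})=-1-q_{n+1}$. So $q_{n+1}=0$.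

**Step 4: contradiction.** If $q_k=0$ for all odd $k$, player 1 gains at time $0$ by never stopping: this pays her $0>-1$. So $q_k>0$ for some odd $k$. Moving on at time $k$ and then conforming does not improve player 2's payoff, so $U_2(k+1)\le U_2(k)=q_k+(1-q_k)U_2(k+1)$, and $q_k>0$ gives $U_2(k+1)\le1$. By Step 1 play stops almost surely from time $k+1$, and it pays player 2 the amount $2$ if player 1 stops and $1$ if player 2 stops. So player 1 stops with probability $0$ in the subgame at time $k+1$.

We show by induction that $q_m=0$ for all $m\ge k+1$. Let $m\ge k+1$ be even, with $q_l=0$ for $k+1\le l<m$. Then time $m$ is reached with probability $1$ in this subgame, so $q_m=0$ because player 1 stops there with probability $0$. Step 3 then gives $q_{m+1}=0$. As $k+1$ is even, this covers all $m\ge k+1$. So play never stops from time $k+1$, contradicting Step 1. $\square$
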